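\title{A model in which TWO has no winning tactic in the countable-finite game on $\aleph_\omega$}

\begin{abstract}
In the countable-finite game on a cardinal $\theta$, player ONE plays a strictly increasing sequence of countable subsets of $\theta$, and player TWO answers each move with a finite subset of it and tries to cover the union. A $k$-tactic for TWO is a strategy that sees only the last $k$ moves of ONE. By results of Koszmider, TWO has a winning $2$-tactic on each $\aleph_n$ and, consistently, on every infinite cardinal. We show that if a supercompact cardinal is consistent, then ZFC does not prove that TWO has a winning $2$-tactic on $\aleph_\omega$: there is a generic extension in which TWO has no winning $k$-tactic on $\aleph_\omega$ for any $k$. The proof turns a tactic into a system of ordinal ranks and refutes such systems by reflection along a supercompactness embedding. We also characterize winning $2$-tactics by ranks and show that a c.c.c.\ forcing adds one on any given cardinal.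
\end{abstract}

\section{The game and the results}\label{sec:intro}

Let $\theta$ be an infinite cardinal. Throughout, ``countable'' includes ``finite''. The \emph{countable-finite game on $\theta$} is played by ONE and TWO in innings $n=1,2,\dots$. In inning $n$, ONE chooses a countable set $O_n\subseteq\theta$, subject to the rule that $O_n\subsetneq O_{n+1}$ for all $n$, and TWO responds with a finite set $T_n\subseteq O_n$. TWO wins the play if $\bigcup_nT_n=\bigcup_nO_n$; otherwise ONE wins. This is the case $J=J_{\theta,\aleph_0}$, the ideal of finite subsets of $\theta$, of the monotonic game $\mathrm{MG}(J)$, in which TWO plays members of an ideal $J$ and ONE plays countable unions of members of $J$; accordingly we denote the game by $\mathrm{MG}(J_{\theta,\aleph_0})$.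

With full memory TWO wins: fix an enumeration of each countable set in order type at most $\omega$, and in inning $n$ play the first $n$ elements of each of $O_1,\dots,O_n$. The question is how much memory this needs. Let $k\ge1$. A \emph{$k$-tactic} for TWO is a function $F$ that assigns to each chain $O_1\subsetneq\dots\subsetneq O_l$ of countable subsets of $\theta$ with $1\le l\le k$ a finite subset of $O_l$. TWO follows $F$ by playing
\[
T_l=F(O_1,\dots,O_l)\quad(l\le k),\qquad T_{n+k}=F(O_{n+1},\dots,O_{n+k})\quad(n\ge0),
\]
and $F$ is \emph{winning} if TWO wins every play in which TWO follows $F$. Such a player sees neither the number of the inning nor the sets already covered. If $\theta'\le\theta$, then a winning $k$-tactic on $\theta$, restricted to moves of ONE contained in $\theta'$, is a winning $k$-tactic on $\theta'$, because $T_n\subseteq O_n$. So the game gets harder for TWO as $\theta$ grows.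

\begin{example}[One move is not enough]\label{ex:one}
TWO has no winning $1$-tactic on any infinite $\theta$. By restriction it suffices to play on a countably infinite set, say $\mathbb{Q}$. For real $t$ let $A_t=\{q\in\mathbb{Q}:q<t\}$, and let $F$ be a $1$-tactic. There are only countably many finite subsets of $\mathbb{Q}$, so $F(A_t)$ is the same set $a$ for all $t$ in an uncountable set $S$. The set $S$ contains a sequence $t_1<t_2<\cdots$: otherwise $S$ is well-ordered by $>$, and choosing a rational between each element and the next lower one shows that $S$ is countable. If ONE plays $A_{t_1},A_{t_2},\dots$, then TWO covers only the finite set $a$.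
\end{example}

\begin{example}[Two moves on $\omega$]\label{ex:two}
On $\theta=\aleph_0$ let $F(A)=\emptyset$ and $F(A,B)=\{x\in A:x<\min(B\setminus A)\}$. The sets $O_{n+1}\setminus O_n$ are pairwise disjoint, so the numbers $z_n=\min(O_{n+1}\setminus O_n)$ are distinct and tend to infinity. If $x\in O_m$, then $x<z_n$ for some $n\ge m$, and $x\in T_{n+1}$. So $F$ is a winning $2$-tactic: the difference of the last two moves serves TWO as a clock.
\end{example}

Thus $k=2$ is the first case of interest. Koszmider proved two positive results.
\begin{itemize}
\item[(K1)] For every finite $n$, TWO has a winning $2$-tactic in $\mathrm{MG}(J_{\aleph_n,\aleph_0})$.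
\item[(K2)] It is consistent with ZFC that TWO has a winning $2$-tactic in $\mathrm{MG}(J_{\theta,\aleph_0})$ for every infinite cardinal $\theta$.
\end{itemize}
The first cardinal not covered by (K1) is $\aleph_\omega$, and Problem~3 of \cite{games} asks whether TWO has a winning $2$-tactic in $\mathrm{MG}(J_{\aleph_\omega,\aleph_0})$. By (K2) a positive answer is consistent, so the question is whether ZFC proves it. Since $\aleph_\omega$ is the union of the $\aleph_n$, one may expect to combine the tactics given by (K1). The obstacle is that a move of ONE can be cofinal in $\aleph_\omega$: the tactics on the $\aleph_n$ then propose infinitely many finite sets, of which TWO can play only finitely many, and the traces $O_m\cap\aleph_n$ need not increase strictly with $m$. We show that, granted a supercompact cardinal, ZFC cannot overcome this obstacle.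

For a cardinal $\kappa$ let $\kappa^{+m}$ be its $m$th successor and $\kappa^{+\omega}=\sup_{m<\omega}\kappa^{+m}$. Our hypothesis is the following.
\begin{itemize}
\item[(H)] $\kappa$ is a cardinal, $\lambda=\kappa^{+\omega}$ is a strong limit cardinal, and $\kappa$ is $\lambda$-supercompact: there is an elementary embedding $j:V\to M$ into a transitive class $M$ with critical point $\kappa$, $j(\kappa)>\lambda$ and $M^\lambda\subseteq M$.
\end{itemize}
Here $M^\lambda\subseteq M$ means that every sequence of length at most $\lambda$ of elements of $M$ belongs to $M$. We take $j$ to be the ultrapower embedding by a normal fine ultrafilter on $\mathcal{P}_\kappa(\lambda)$, so that $M$ and $j$ are definable classes of $V$. A cardinal $\kappa$ is \emph{supercompact} if it is $\lambda$-supercompact for all $\lambda\ge\kappa$.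

\begin{theorem}\label{thm:A}
Assume \textup{(H)}. Then $V$ has a generic extension $W$ with $\lambda=\aleph_\omega^W$ in which, for every $k\ge1$, TWO has no winning $k$-tactic in $\mathrm{MG}(J_{\aleph_\omega,\aleph_0})$. Hence in $W$ the following are equivalent for every infinite cardinal $\theta$: TWO has a winning $2$-tactic on $\theta$; TWO has a winning $k$-tactic on $\theta$ for some $k$; $\theta<\aleph_\omega$.
\end{theorem}

Hypothesis (H) can be forced over a model with a supercompact cardinal (Proposition~\ref{prop:H}), which gives the answer to the question.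

\begin{corollary}\label{cor:indep}
If ZFC $+$ ``there is a supercompact cardinal'' is consistent, then ZFC does not prove that TWO has a winning $2$-tactic in $\mathrm{MG}(J_{\aleph_\omega,\aleph_0})$; together with \textup{(K2)}, the statement is then independent of ZFC.
\end{corollary}

We do not claim that (H) is optimal. It is the only assumption beyond ZFC in this paper, and it is not used in the second theorem.

\begin{theorem}\label{thm:B}
Let $\theta$ be an infinite cardinal.
\begin{itemize}
\item[(a)] TWO has a winning $2$-tactic in $\mathrm{MG}(J_{\theta,\aleph_0})$ if and only if there are functions $r_A:A\to\mathrm{Ord}$, for countable $A\subseteq\theta$, such that $A\subsetneq B$ implies that $\{x\in A:r_A(x)\le r_B(x)\}$ is finite.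
\item[(b)] There is a c.c.c.\ poset forcing that TWO has a winning $2$-tactic in $\mathrm{MG}(J_{\theta,\aleph_0})$. In particular, the failure in the model $W$ of Theorem~\ref{thm:A} can be destroyed by c.c.c.\ forcing.
\end{itemize}
\end{theorem}

Section~\ref{sec:ranks} replaces tactics by ranks. Section~\ref{sec:model} shows the reflection argument in a case without forcing. Sections~\ref{sec:setup} and~\ref{sec:proof} prove Theorem~\ref{thm:A}, Section~\ref{sec:H} forces (H), and Section~\ref{sec:ccc} proves Theorem~\ref{thm:B}(b), which is not needed for Theorem~\ref{thm:A}.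

\section{Tactics and ranks}\label{sec:ranks}

Fix a winning tactic and a point $x$. ONE cannot keep $x$ uncovered forever, so the positions from which ONE can postpone the covering of $x$ form a well-founded relation, and each position receives an ordinal rank measuring how long ONE can still postpone it. For a $k$-tactic, the part of the history that matters for the next inning consists of the last $k-1$ moves.

\begin{definition}\label{def:system}
Let $k\ge2$ and let $\theta$ be an infinite cardinal. Let $\mathcal{C}_k(\theta)$ be the set of \emph{chains} $C=(C_1\subsetneq\dots\subsetneq C_{k-1})$ of countable subsets of $\theta$. For $C,D\in\mathcal{C}_k(\theta)$ write $C<D$ if $C_{k-1}\subsetneq D_1$. A \emph{descending system} on $\theta$ is a pair $(k,r)$, where $k\ge2$ and $r=\langle r_C:C\in\mathcal{C}_k(\theta)\rangle$ consists of functions $r_C:C_1\to\mathrm{Ord}$ such that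
\begin{equation}\label{eq:star}
C<D\ \Longrightarrow\ \{x\in C_1:r_C(x)\le r_D(x)\}\text{ is finite.}
\end{equation}
\end{definition}

For $k=2$ a chain is a single countable set, and \eqref{eq:star} is the condition in Theorem~\ref{thm:B}(a).

\begin{lemma}\label{lem:rank}
Let $k\ge2$. If TWO has a winning $k$-tactic on $\theta$, then there is a descending system $(k,r)$ on $\theta$.
\end{lemma}

\begin{proof}
Let $F$ be the tactic. For countable $C_1\subsetneq\dots\subsetneq C_k\subseteq\theta$ let $\hat F(C_1,\dots,C_k)=\bigcup_{l\le k}F(C_1,\dots,C_l)$, a finite set; the shorter initial segments are included to account for the first $k-1$ innings. Fix $x\in\theta$. On the chains $C$ with $x\in C_1$ define the relation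
\[
(C_1,\dots,C_{k-1})\to_x(C_2,\dots,C_k)\quad\text{if } C_1\subsetneq\dots\subsetneq C_k\text{ and } x\notin\hat F(C_1,\dots,C_k).
\]
An infinite path of $\to_x$ gives sets $C_1\subsetneq C_2\subsetneq\cdots$ with $x\in C_1$ whose consecutive windows of length $k-1$ are the vertices of the path. Let ONE play $O_n=C_n$. The first edge gives $x\notin T_1\cup\dots\cup T_k$, and the edge starting at $(C_{m+1},\dots,C_{m+k-1})$ gives $x\notin F(C_{m+1},\dots,C_{m+k})=T_{m+k}$. So $x\in O_1$ is never covered, although $F$ is winning. Hence $\to_x$ has no infinite path, and we may define by recursion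
\[
r_C(x)=\sup\{r_{C'}(x)+1:C\to_xC'\}.
\]
Passing from $(C_1,\dots,C_{k-1})$ to $(C_2,\dots,C_k)$ strictly decreases the rank of every $x\in C_1\setminus\hat F(C_1,\dots,C_k)$. If $C<D$, slide the window $k-1$ times along $C_1\subsetneq\dots\subsetneq C_{k-1}\subsetneq D_1\subsetneq\dots\subsetneq D_{k-1}$. Every $x\in C_1$ lies in the first member of each window, and outside the union of $k-1$ finite sets its rank drops at each step. This gives \eqref{eq:star}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]
The forward direction is Lemma~\ref{lem:rank} for $k=2$. Conversely, given the $r_A$, let $F(A)=\emptyset$ and $F(A,B)=\{x\in A:r_A(x)\le r_B(x)\}$ for $A\subsetneq B$, a finite subset of $B$. If some $x\in O_m$ were never covered, then $x\notin F(O_n,O_{n+1})$ for all $n\ge m$, so $r_{O_m}(x)>r_{O_{m+1}}(x)>\cdots$, which is impossible.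
\end{proof}

The next lemma is a source of descending systems. It extends Example~\ref{ex:two} to sets that carry enumerations agreeing up to finite error. Write $e=^*e'$ if the functions $e$ and $e'$ agree at all but finitely many points of their common domain.

\begin{lemma}\label{lem:coherent}
Suppose that $e_C:C\to\omega$ is an injection for each countable $C\subseteq\theta$, and $e_C=^*e_D$ for all $C,D$. Then TWO has a winning $2$-tactic on $\theta$.
\end{lemma}

\begin{proof}
Let $N_C(m)=|\{x\in C:e_C(x)\le m\}|\le m+1$ and $r_C(x)=e_C(x)+1-N_C(e_C(x))\in\omega$. Thus $r_C(x)$ counts the numbers up to $e_C(x)$ that $e_C$ does not use. Let $C\subsetneq D$, let $a=\{x\in C:e_C(x)\ne e_D(x)\}$, which is finite, and fix $z\in D\setminus C$. Let $m_0$ be at least $e_D(z)$ and at least all values of $e_C$ and $e_D$ on $a$. For $m\ge m_0$ and $x\in C$ we have $e_C(x)\le m$ if and only if $e_D(x)\le m$: both hold on $a$, and the two values are equal off $a$. Hence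
\[
N_D(m)=N_C(m)+|\{x\in D\setminus C:e_D(x)\le m\}|>N_C(m).
\]
Since $e_C$ is injective, all but finitely many $x\in C$ satisfy $e_C(x)=e_D(x)\ge m_0$, and for these $r_D(x)<r_C(x)$. Now apply Theorem~\ref{thm:B}(a).
\end{proof}

\begin{example}[Two moves on $\omega_1$]\label{ex:omega1}
We build injections $e_\alpha:\alpha\to\omega$ with coinfinite range, for $\alpha<\omega_1$, such that $e_\alpha=^*e_\beta$ for all $\alpha,\beta$. At a successor, extend $e_\alpha$ by an unused value. At a limit $\alpha=\sup_n\alpha_n$ with $0=\alpha_0<\alpha_1<\cdots$, build injections $g_0\subseteq g_1\subseteq\cdots$ with $g_n:\alpha_n\to\omega$, $g_n=^*e_{\alpha_n}$, and distinct numbers $m_0,m_1,\dots$ with $m_0,\dots,m_n\notin\operatorname{ran}g_n$. Given $g_n$, we have $g_n=^*e_{\alpha_{n+1}}$ and $e_{\alpha_{n+1}}$ is injective, so only finitely many points of $[\alpha_n,\alpha_{n+1})$ have their $e_{\alpha_{n+1}}$-value in $\operatorname{ran}g_n\cup\{m_0,\dots,m_n\}$. Give these points distinct values outside the coinfinite set $\operatorname{ran}g_n\cup\operatorname{ran}e_{\alpha_{n+1}}\cup\{m_0,\dots,m_n\}$, copy $e_{\alpha_{n+1}}$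 at the other points of the interval, and choose a new $m_{n+1}\notin\operatorname{ran}g_{n+1}$. Then $e_\alpha=\bigcup_ng_n$ omits every $m_n$, and $e_\alpha=^*e_\beta$ for $\beta\le\alpha_n$ because $e_\alpha\restriction\alpha_n=g_n=^*e_{\alpha_n}$. For countable $C\subseteq\omega_1$ restrict some $e_\alpha$ with $C\subseteq\alpha$ to $C$; Lemma~\ref{lem:coherent} gives a winning $2$-tactic on $\aleph_1$.
\end{example}

We end this section with the one property of descending systems that the proof of Theorem~\ref{thm:A} uses besides \eqref{eq:star}. Let $(k,r)$ be a descending system on $\theta$, let $A\subseteq\theta$ be countably infinite and $t:A\to\mathrm{Ord}$. A chain $C\in\mathcal{C}_k(\theta)$ \emph{undercuts} $t$ if $A\subseteq C_1$ and $r_C(y)<t(y)$ for all but finitely many $y\in A$.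

\begin{lemma}[One good chain]\label{lem:good}
Let $(k,r)$ be a descending system on an uncountable $\theta$. For $n<\omega$ let $A_n\subseteq\theta$ be countably infinite, let $Q_n$ be a set, and let $t_{n,p}:A_n\to\mathrm{Ord}$ for $p\in Q_n$. Assume that for all $n$ and $p_0,p_1\in Q_n$ the truth value of $t_{n,p_0}(y)\le t_{n,p_1}(y)$ does not depend on $y\in A_n$. Then there is $B\in\mathcal{C}_k(\theta)$ with $\bigcup_nA_n\subseteq B_1$ that undercuts every $t_{n,p}$ that is undercut by some chain.
\end{lemma}

\begin{proof}
Let $N$ be the set of $n$ such that some $t_{n,p}$ is undercut by a chain. For $n\in N$ fix $y_0\in A_n$ and, among the $p\in Q_n$ for which $t_{n,p}$ is undercut, choose $p_n$ with $t_{n,p_n}(y_0)$ least; let $C^n$ undercut $t_{n,p_n}$. By the assumption, $t_{n,p_n}(y)\le t_{n,p}(y)$ for all $y\in A_n$ whenever $t_{n,p}$ is undercut. The set $\bigcup_nA_n\cup\bigcup_{n\in N}C^n_{k-1}$ is countable and $\theta$ is not, so adding new points one at a time gives $B\in\mathcal{C}_k(\theta)$ in which $B_1$ properly contains this set. If $t_{n,p}$ is undercut, then $C^n<B$ and $A_n\subseteq C^n_1$,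 so by \eqref{eq:star}
\[
r_B(y)<r_{C^n}(y)<t_{n,p_n}(y)\le t_{n,p}(y)\quad\text{for all but finitely many }y\in A_n.\qedhere
\]
\end{proof}

The assumption on the order cannot be dropped. Each function $r_C\restriction A$ with $A\subseteq C_1$ is undercut by every $D>C$, but a chain $B$ undercutting all of them would undercut $r_B\restriction A$.

\section{The argument without forcing}\label{sec:model}

The main idea is visible when ``countable'' is replaced by ``of size less than $\kappa$''. The embedding then produces a single move above all moves of ONE that it can see, and the ranks of this move are too small to exist. The proof, more than the statement, is the point of the next proposition.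

\begin{proposition}\label{prop:model}
Let $j:V\to M$ be a definable elementary embedding into a transitive class with critical point $\kappa$. There is no family $r=\langle r_A:A\subseteq\kappa,\ |A|<\kappa\rangle$ of functions $r_A:A\to\mathrm{Ord}$ such that $A\subsetneq B$ implies that $\{x\in A:r_A(x)\le r_B(x)\}$ is finite.
\end{proposition}

\begin{proof}
Suppose $r$ is such a family. In $M$, $j(r)$ is a family of the same kind indexed by the subsets of $j(\kappa)$ of size less than $j(\kappa)$. One such subset is $Y=\kappa$; let $R=j(r)_Y$.

\emph{Minimal bounds.} The ordinals $R(y)$ need not lie in the range of $j$, so we approximate them from above. For $y<\omega$ let $t(y)$ be the least ordinal with $R(y)<j(t(y))$; it exists because $j(\xi)\ge\xi$ for all $\xi$. Then $t:\omega\to\mathrm{Ord}$ is in $V$ and $j(t)(y)=j(t(y))$.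

\emph{A reflected witness.} In $M$, the set $Y$ witnesses that some index $C\supseteq\omega$ has $j(r)_C(y)<j(t)(y)$ for all $y<\omega$. By elementarity there is $B\subseteq\kappa$ with $|B|<\kappa$, $\omega\subseteq B$ and $r_B(y)<t(y)$ for all $y<\omega$.

\emph{The contradiction.} As $B$ is a bounded subset of the critical point, $j(B)=B\subsetneq Y$. Hence $R(y)<j(r)_{j(B)}(y)=j(r_B(y))$ for all but finitely many $y<\omega$. For such $y$ the ordinal $r_B(y)<t(y)$ contradicts the minimality of $t(y)$.
\end{proof}

To prove Theorem~\ref{thm:A} we need $\lambda$ in the place of the underlying set, a set $Y\supseteq j''\lambda$ as the large move, and ``countable'' as the notion of smallness. So $\lambda$ must be $\aleph_\omega$ on the side of $V$ and countable on the side of $M$. An embedding extending $j$ cannot do this if $\omega_1$ of the extension lies below $\kappa$, since it fixes $\omega_1$. Instead we use one forcing for each cardinal $\mu<\kappa$, which makes $\mu^{+\omega}$ countable and $\lambda$ equal to $\aleph_\omega$, assume that each of them adds a descending system, and look at the member with index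 $\kappa$ of the image of this sequence under $j$. That member makes $\kappa^{+\omega}=\lambda$ countable. The three steps of the proof above survive, with the ordinals $j(\xi)$ replaced by names. The new difficulty is that a minimal bound now depends on a forcing condition, and there are $\lambda$ conditions. We shall cut the poset into countably many pieces of size less than $\lambda$ and, for each piece, find infinitely many points $y<\lambda$ that the piece cannot tell apart.

\section{The forcing and its image under the embedding}\label{sec:setup}

In this section and the next we assume (H) and write $\lambda_m=\kappa^{+m}$.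

\subsection{Standard facts}

We use the following properties of $j$.
\begin{itemize}
\item[(E1)] $\kappa$ is inaccessible, so $|V_\kappa|=\kappa$, and $j(x)=x$ for $x\in V_\kappa$.
\item[(E2)] If $f$ is a function and $x\in\operatorname{dom}f$, then $j(f)(j(x))=j(f(x))$. If $|a|<\kappa$, then $j(a)=j''a$. In particular $j(\langle a_i:i<\omega\rangle)=\langle j(a_i):i<\omega\rangle$.
\item[(E3)] $M$ and $V$ have the same cardinals up to and including $\lambda^+$. Indeed, cardinals of $V$ are cardinals of $M$ since $M\subseteq V$, and a surjection from an ordinal $\le\lambda$ onto a larger ordinal lies in $M$ since $M^\lambda\subseteq M$.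
\end{itemize}

In a poset, $q\le p$ means that $q$ is stronger, and $1$ is the weakest condition. We speak of generic filters over $V$ in the usual way. A poset is \emph{${<}\delta$-closed} if every descending sequence of length less than $\delta$ has a lower bound. Let $\delta$ be a regular cardinal.
\begin{itemize}
\item[(F1)] A ${<}\delta$-closed poset adds no new function from an ordinal below $\delta$ into the ground model. It preserves cardinals $\le\delta$ and the regularity of $\delta$.
\item[(F2)] A $\delta$-c.c.\ poset with $\delta$ uncountable, in particular a poset of size less than $\delta$, preserves cardinals $\ge\delta$. A countable set of ordinals in a c.c.c.\ extension is contained in a countable set of the ground model.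
\item[(F3)] (Product lemma.) The generic filters for $\mathbb{P}\times\mathbb{C}$ over a model $N$ are exactly the sets $g\times H$ with $H$ $\mathbb{C}$-generic over $N$ and $g$ $\mathbb{P}$-generic over $N[H]$; then $N[g\times H]=N[H][g]$.
\item[(F4)] (Truth lemma and maximal principle.) A statement true in $N[G]$ is forced by a member of $G$. If $1\Vdash\exists x\,\varphi(x)$, then $1\Vdash\varphi(\tau)$ for some name $\tau$.
\item[(F5)] $\mathrm{Col}(\delta,\sigma)$ is the set of partial functions from $\delta$ to $\sigma$ of size less than $\delta$; it is ${<}\delta$-closed and adds a surjection from $\delta$ onto $\sigma$. For inaccessible $\kappa>\delta$, $\mathrm{Col}(\delta,{<}\kappa)$ is the set of functions $c$ of size less than $\delta$ with $\operatorname{dom}c\subseteq(\kappa\setminus\{0\})\times\delta$ and $c(\alpha,\xi)<\alpha$; it is ${<}\delta$-closed and $\kappa$-c.c., has size $\kappa$, is contained in $V_\kappa$, and forces $\kappa=\delta^+$. Both posets are ordered by reverse inclusion.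
\end{itemize}
A \emph{nice name for an ordinal below $\gamma$} is a name $\{(\check\xi,u):u\in\mathcal{A},\ \xi<h(u)\}$, where $\mathcal{A}$ is a maximal antichain and $h:\mathcal{A}\to\gamma$; its value under $G$ is $h(u)$ for the unique $u\in\mathcal{A}\cap G$. If $1\Vdash\sigma<\check\gamma$, then a maximal antichain of conditions deciding $\sigma$ gives a nice name forced by $1$ to equal $\sigma$.

\subsection{The posets $\mathbb{S}_\mu$}

Let $K$ be the set of infinite cardinals below $\kappa$. For $\mu\in K$ let $\nu_\mu=\mu^{+\omega}<\kappa$ and
\[
\mathbb{P}_\mu=\nu_\mu^{<\omega},\qquad\mathbb{C}_\mu=\mathrm{Col}(\nu_\mu^+,{<}\kappa),\qquad\mathbb{S}_\mu=\mathbb{P}_\mu\times\mathbb{C}_\mu,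
\]
where $\mathbb{P}_\mu$ consists of finite sequences and longer sequences are stronger. Then $\mathbb{S}_\mu\subseteq V_\kappa$ and $|\mathbb{S}_\mu|=\kappa$. Let $W_\mu$ denote any generic extension of $V$ by $\mathbb{S}_\mu$. By (F1), (F2) and (F5), forcing with $\mathbb{C}_\mu$ preserves the cardinals $\le\nu_\mu^+$ and $\ge\kappa$ and makes $\kappa=\nu_\mu^{++}$. Afterwards $\mathbb{P}_\mu$ has size $\nu_\mu$, so it preserves the cardinals $\ge\nu_\mu^+$, and the union of its generic filter maps $\omega$ onto $\nu_\mu$. Hence
\begin{equation}\label{eq:cards}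
\text{in }W_\mu:\qquad\omega_1=\nu_\mu^+,\qquad\omega_{2+m}=\lambda_m\ (m<\omega),\qquad\aleph_\omega=\lambda.
\end{equation}
The factor $\mathbb{P}_\mu$ is there for the sake of its image under $j$, and the factor $\mathbb{C}_\mu$ removes the cardinals between $\nu_\mu^+$ and $\kappa$.

\subsection{The stage $\kappa$}

The set $j(K)$ consists of the infinite cardinals of $M$ below $j(\kappa)$, so $\kappa\in j(K)$. By (E3), $(\kappa^{+\omega})^M=\lambda$ and $(\lambda^+)^M=\lambda^+$, so by elementarity
\[
j(\langle\mathbb{S}_\mu:\mu\in K\rangle)(\kappa)=\mathbb{P}\times\mathbb{C},\qquad\mathbb{P}=\lambda^{<\omega},\qquad\mathbb{C}=\mathrm{Col}(\lambda^+,{<}j(\kappa))^M.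
\]
The poset $\mathbb{C}$ is ${<}\lambda^+$-closed in $M$. A descending sequence of length at most $\lambda$ in $\mathbb{C}$ that lies in $V$ lies in $M$, so $\mathbb{C}$ is ${<}\lambda^+$-closed in $V$. Fix a $\mathbb{C}$-generic filter $H$ over $V$. By (F1):
\begin{itemize}
\item[(N)] If $X\in V$ and $|X|^V\le\lambda$, then every function $X\to V$ in $V[H]$ belongs to $V$.
\end{itemize}
In particular $V$ and $V[H]$ have the same cardinals $\le\lambda$ and the same subsets of $\lambda$, so they compute $2^\chi$ alike for $\chi<\lambda$. Property (N) is what removes $\mathbb{C}$ from the argument: we may make $\lambda$ many choices using $H$, and the result lies in $V$, where $j$ can be applied to it.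

We work in $V[H]$, which satisfies ZFC in the language with a predicate for $V$; thus $M$, $j$ and $M[H]$ are available as classes. Let $\Vdash$ without subscript be the forcing relation of $\mathbb{P}$ over $M[H]$. The letter $g$ always denotes a $\mathbb{P}$-generic filter over $V[H]$, and $W_g=M[H][g]$. By (F3), $g\times H$ is $\mathbb{P}\times\mathbb{C}$-generic over $M$ and $W_g=M[g\times H]$. In $W_g$ the ordinal $\lambda$ is countable. Moreover:
\begin{itemize}
\item[(G)] $q\Vdash\varphi$ if and only if $\varphi$ holds in $W_g$ for every $g\ni q$.
\end{itemize}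
The forward direction holds because $g$ is generic over $M[H]$. Conversely, if $q\not\Vdash\varphi$, then some $q^-\le q$ forces $\neg\varphi$, and $\varphi$ fails in $W_g$ for any $g\ni q^-$.

For a $\mathbb{P}\times\mathbb{C}$-name $\sigma\in M$ define the $\mathbb{P}$-name $\sigma/H\in M[H]$ by the recursion $\sigma/H=\{(\tau/H,p):(\tau,(p,c))\in\sigma,\ c\in H\}$; by induction $(\sigma/H)^g=\sigma^{g\times H}$.

\begin{definition}
A \emph{name sequence} is a function $\mathfrak{f}\in V$ with domain $K$ such that $\mathfrak{f}(\mu)$ is an $\mathbb{S}_\mu$-name for every $\mu\in K$. We put $\mathfrak{f}^*=j(\mathfrak{f})(\kappa)/H$ and $\mathfrak{f}[g]=(\mathfrak{f}^*)^g\in W_g$. For an ordinal $\gamma$ let $\mathfrak{T}(\gamma)\in V$ be the set of name sequences $\mathfrak{t}$ such that each $\mathfrak{t}(\mu)$ is a nice name for an ordinal below $\gamma$.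
\end{definition}

\begin{lemma}[Transfer]\label{lem:transfer}
Let $\mathfrak{f}_1,\dots,\mathfrak{f}_l$ be name sequences, $a\in V$, and $\varphi$ a formula such that $1\Vdash_{\mathbb{S}_\mu}\varphi(\mathfrak{f}_1(\mu),\dots,\mathfrak{f}_l(\mu),\check a)$ for all $\mu\in K$. Then $W_g\models\varphi(\mathfrak{f}_1[g],\dots,\mathfrak{f}_l[g],j(a))$ for every $g$.
\end{lemma}

\begin{proof}
Apply $j$ to the hypothesis and take the instance $\kappa\in j(K)$: in $M$, the weakest condition of $\mathbb{P}\times\mathbb{C}$ forces $\varphi$ of the names $j(\mathfrak{f}_1)(\kappa),\dots,j(\mathfrak{f}_l)(\kappa)$ and the set $j(a)$. Since $W_g=M[g\times H]$, the conclusion follows.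
\end{proof}

For example, $\mathfrak{t}[g]<j(\gamma)$ for $\mathfrak{t}\in\mathfrak{T}(\gamma)$. If $\xi<\gamma$ and $\mathfrak{c}_\xi\in\mathfrak{T}(\gamma)$ is the sequence of nice names with antichain $\{1\}$ and value $\xi$, then $\mathfrak{c}_\xi[g]=j(\xi)$. So the ordinals $\mathfrak{t}[g]$ generalize the ordinals $j(\xi)$ of Proposition~\ref{prop:model}: they are the ordinals of $W_g$ that have counterparts in the models $W_\mu$.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proof}

\begin{proposition}\label{prop:main}
Assume \textup{(H)}. There are $\mu\in K$ and a condition in $\mathbb{S}_\mu$ forcing that there is no descending system on $\lambda$.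
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:main}]
Let $W=W_\mu$ be obtained from a generic filter containing the condition. By \eqref{eq:cards}, $\aleph_\omega^W=\lambda$. In $W$, TWO has no winning $k$-tactic on $\aleph_\omega$: for $k\ge2$ by Lemma~\ref{lem:rank}, and for $k=1$ by Example~\ref{ex:one}. If $\theta<\aleph_\omega$, TWO has a winning $2$-tactic on $\theta$ by (K1). If $\theta\ge\aleph_\omega$, a winning $k$-tactic on $\theta$ would restrict to one on $\aleph_\omega$.
\end{proof}

The rest of the section proves Proposition~\ref{prop:main}. Suppose it fails. Then for every $\mu\in K$ the conditions forcing the existence of a descending system on $\lambda$ are dense, so $1$ forces it. By (F4) there are name sequences $\mathfrak{k},\mathfrak{r}$ such that $1\Vdash_{\mathbb{S}_\mu}$ ``$(\mathfrak{k}(\mu),\mathfrak{r}(\mu))$ is a descending system on $\lambda$'' for all $\mu\in K$. Fix an ordinal $\Omega\ge\omega$ above the set-theoretic ranks of all names $\mathfrak{r}(\mu)$. The value of a name has rank at most that of the name, so all values of the functions in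 $\mathfrak{r}(\mu)$ are forced to be below $\Omega$. Put $\mathfrak{T}=\mathfrak{T}(\Omega+1)$.

By Lemma~\ref{lem:transfer}, in each $W_g$ the pair $(k,r)=(\mathfrak{k}[g],\mathfrak{r}[g])$ is a descending system on $j(\lambda)$ with values below $j(\Omega)$. Its chains are chains of subsets of $j(\lambda)$ countable in $W_g$. The integer $k$ may depend on $g$; nothing below requires it to be fixed.

\subsection{A chain above all reflected chains}

In Proposition~\ref{prop:model} the set $Y=\kappa$ contained $j(B)$ for every small $B$. Here the reflected witness is $\mathfrak{B}[g]$ for a name sequence $\mathfrak{B}$, and its points are values of name sequences, which need not lie in $j''\lambda$. So we collect all values that can occur. In $V[H]$ let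
\[
Y_0=\{x:\ p\Vdash\mathfrak{t}^*=x\text{ for some }m<\omega,\ \mathfrak{t}\in\mathfrak{T}(\lambda_m),\ p\in\mathbb{P}\}\subseteq j(\lambda).
\]

\begin{lemma}\label{lem:Y}
\begin{itemize}
\item[(a)] $j''\lambda\subseteq Y_0$.
\item[(b)] $Y_0\in M$ and $|Y_0|^M\le\lambda$.
\item[(c)] If $\mathfrak{b}$ is a name sequence with $1\Vdash_{\mathbb{S}_\mu}\mathfrak{b}(\mu)<\check\lambda$ for all $\mu\in K$, then $\mathfrak{b}[g]\in Y_0$ for every $g$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $y<\lambda_m$, then $\mathfrak{c}_y\in\mathfrak{T}(\lambda_m)$ and $1\Vdash\mathfrak{c}_y^*=j(y)$.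

(b) Since $|\mathbb{S}_\mu|=\kappa$, there are at most $2^\kappa\cdot\lambda_m^\kappa=\lambda_m^\kappa$ nice $\mathbb{S}_\mu$-names for ordinals below $\lambda_m$. So $|\mathfrak{T}(\lambda_m)|\le(\lambda_m^\kappa)^\kappa\le2^{\lambda_m}<\lambda$, because $\lambda$ is a strong limit. Each pair $(\mathfrak{t},p)$ contributes at most one $x$, and $|\mathbb{P}|=\lambda$, so $V[H]$ has a surjection from $\lambda$ onto $Y_0$. It is in $V$ by (N), and then in $M$ since $M^\lambda\subseteq M$.

(c) Let $x=\mathfrak{b}[g]<j(\lambda)$. By (E2), $j(\lambda)=\sup_mj(\lambda_m)$, so $x<j(\lambda_m)$ for some $m$. Let $\mathfrak{t}(\mu)$ be a nice name for the ordinal that equals $\mathfrak{b}(\mu)$ if this is below $\lambda_m$ and equals $0$ otherwise. Then $\mathfrak{t}\in\mathfrak{T}(\lambda_m)$, and $\mathfrak{t}[g]=x$ by Lemma~\ref{lem:transfer}. Some $p\in g$ forces $\mathfrak{t}^*=x$.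
\end{proof}

The ordinal $j(\lambda)$ is a cardinal of $M$ above $j(\kappa)>\lambda$, so by (b) we can choose in $M$ a sequence of distinct points $\pi_1,\pi_2,\dots\in j(\lambda)\setminus Y_0$. Let $Y_i=Y_0\cup\{\pi_1,\dots,\pi_i\}$; the sequence $\langle Y_i:i<\omega\rangle$ is in $M$. In $W_g$ each $Y_i$ is countable because $\lambda$ is, so
\[
\mathbf{Y}=(Y_1,\dots,Y_{k-1})\in\mathcal{C}_k(j(\lambda)),\qquad R=r_{\mathbf{Y}}:Y_1\to j(\Omega)
\]
are defined, and every chain $B$ whose members are subsets of $Y_0$ satisfies $B<\mathbf{Y}$. By (G) and (F4) fix a $\mathbb{P}$-name $\dot R\in M[H]$ whose value is $R$ in every $W_g$. Note that $\dot R$ need not be of the form $\mathfrak{f}^*$.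

\subsection{Cutting $\mathbb{P}$ into small pieces}

We want pieces $Q_n\subseteq\mathbb{P}$ of size less than $\lambda$ inside which every name $\mathfrak{t}^*$ can be decided. The set $\mathfrak{T}$ is large, since $\Omega$ is, but which conditions decide $\mathfrak{t}^*$ is determined by a small amount of information. For $\mathfrak{t}\in\mathfrak{T}$ let
\[
D_{\mathfrak{t}}=\{p\in\mathbb{P}:p\Vdash\mathfrak{t}^*=x\text{ for some ordinal }x\},\qquad\mathcal{D}=\{D_{\mathfrak{t}}:\mathfrak{t}\in\mathfrak{T}\}.
\]
Each $D_{\mathfrak{t}}$ is dense in $\mathbb{P}$, because $\mathfrak{t}^*$ is a $\mathbb{P}$-name in $M[H]$ for an ordinal.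

\begin{lemma}\label{lem:D}
$|\mathcal{D}|\le2^\kappa$.
\end{lemma}

\begin{proof}
Let $\mathfrak{t}\in\mathfrak{T}$ and $\sigma=j(\mathfrak{t})(\kappa)$, and let $\Vdash^M$ be the forcing relation of $\mathbb{P}\times\mathbb{C}$ over $M$. We first show that for $p\in\mathbb{P}$ and an ordinal $x$,
\begin{equation}\label{eq:quot}
p\Vdash\mathfrak{t}^*=x\iff(p,c)\Vdash^M\sigma=x\text{ for some }c\in H.
\end{equation}
If $c\in H$ and $(p,c)\Vdash^M\sigma=x$, then $(p,c)\in g\times H$ and $\mathfrak{t}[g]=x$ for all $g\ni p$, so $p\Vdash\mathfrak{t}^*=x$ by (G). Conversely, let $p\Vdash\mathfrak{t}^*=x$. The set of $c\in\mathbb{C}$ such that either $(p,c)\Vdash^M\sigma=x$, or $(p',c)\Vdash^M\sigma\ne x$ for some $p'\le p$, is in $M$, and it is dense: if $(p,c)$ does not force $\sigma=x$, then some $(p',c')\le(p,c)$ forces $\sigma\ne x$. Take $c\in H$ in this set. The second alternative would give $\mathfrak{t}[g]\ne x$ for $g\ni p'$, contrary to $p'\le p$. So the first alternative holds.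

In $V$ let $d_{\mathfrak{t}}(\mu)=\{u\in\mathbb{S}_\mu:u\text{ decides }\mathfrak{t}(\mu)\}\subseteq V_\kappa$ for $\mu\in K$. There are at most $(2^\kappa)^\kappa=2^\kappa$ functions $d_{\mathfrak{t}}$. By elementarity, $j(d_{\mathfrak{t}})(\kappa)$ is the set of $(p,c)\in\mathbb{P}\times\mathbb{C}$ that decide $\sigma$ over $M$. By \eqref{eq:quot}, $p\in D_{\mathfrak{t}}$ if and only if $(p,c)\in j(d_{\mathfrak{t}})(\kappa)$ for some $c\in H$. So $D_{\mathfrak{t}}$ depends only on $d_{\mathfrak{t}}$.
\end{proof}

Since $\lambda$ is a strong limit, $2^\kappa\le\lambda_{m_0}$ for some $m_0$. Let $\chi_n=\lambda_{m_0+n}$. In $V[H]$ we choose $Q_0\subseteq Q_1\subseteq\dots\subseteq\mathbb{P}$ with $\chi_n^{<\omega}\subseteq Q_n$, $|Q_n|\le\chi_n$ and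
\begin{equation}\label{eq:closed}
\text{for all }q\in Q_n\text{ and }D\in\mathcal{D}\text{ there is }q'\in Q_n\cap D\text{ with }q'\le q.
\end{equation}
To obtain $Q_n$, start with $\chi_n^{<\omega}\cup\bigcup_{l<n}Q_l$, add for each $q$ in the current set and each $D\in\mathcal{D}$ an extension of $q$ in $D$, and repeat $\omega$ times; each stage has size at most $\chi_n\cdot2^\kappa=\chi_n$. Since $\sup_n\chi_n=\lambda$, every finite sequence in $\lambda$ lies in some $\chi_n^{<\omega}$, so
\[
\textstyle\bigcup_nQ_n=\mathbb{P}.
\]
This is where $\operatorname{cf}(\lambda)=\omega$ is used. By (N), $\langle Q_n:n<\omega\rangle\in V$.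

\subsection{Minimal bounds}

Let $n<\omega$, $p\in Q_n$ and $y<\lambda$. Then $j(y)\in Y_0\subseteq Y_1=\operatorname{dom}R$. Consider the ordinals $\zeta$ for which there are $q\in Q_n$ with $q\le p$ and $\mathfrak{t}\in\mathfrak{T}$ such that
\begin{equation}\label{eq:bound}
q\Vdash\ \mathfrak{t}^*=\zeta\ \text{ and }\ \dot R(j(y))<\mathfrak{t}^*.
\end{equation}
One such ordinal is $j(\Omega)$, with $q=p$ and $\mathfrak{t}=\mathfrak{c}_\Omega$. Choose witnesses $q_n(p,y)$ and $\mathfrak{t}_{n,p,y}$ for the least such $\zeta$. The triples $(n,p,y)$ form a set in $V$ of size $\lambda$, so by (N) the functions $(n,p,y)\mapsto q_n(p,y)$ and $(n,p,y)\mapsto\mathfrak{t}_{n,p,y}$ are in $V$.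

\begin{lemma}\label{lem:min}
There are no $q'\in Q_n$ with $q'\le q_n(p,y)$ and $\mathfrak{s}\in\mathfrak{T}$ such that $q'\Vdash\dot R(j(y))<\mathfrak{s}^*<\mathfrak{t}_{n,p,y}^*$.
\end{lemma}

\begin{proof}
Otherwise \eqref{eq:closed} gives $q''\le q'$ in $Q_n\cap D_{\mathfrak{s}}$, say $q''\Vdash\mathfrak{s}^*=\zeta'$. As $q''\le q_n(p,y)$, also $q''\Vdash\mathfrak{t}^*_{n,p,y}=\zeta$ for the least $\zeta$ above, so $\zeta'<\zeta$. But $q''\in Q_n$, $q''\le p$, and \eqref{eq:bound} holds for $q'',\mathfrak{s},\zeta'$, contrary to the minimality of $\zeta$.
\end{proof}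

\subsection{Indiscernible points}

A descending system gives information only up to finite sets, so we need one condition that bounds $R$ at infinitely many points $j(y)$ at once; this is the purpose of ($\alpha$) below. Clause ($\beta$) secures the assumption of Lemma~\ref{lem:good} in every $W_\mu$. Work in $V$. For $y,y'<\lambda$ put $y\sim_ny'$ if
\begin{itemize}
\item[($\alpha$)] $q_n(p,y)=q_n(p,y')$ for all $p\in Q_n$, and
\item[($\beta$)] for all $\mu\in K$, $p_0,p_1\in Q_n$ and $u\in\mathbb{S}_\mu$,
\[
u\Vdash_{\mathbb{S}_\mu}\mathfrak{t}_{n,p_0,y}(\mu)\le\mathfrak{t}_{n,p_1,y}(\mu)\iff u\Vdash_{\mathbb{S}_\mu}\mathfrak{t}_{n,p_0,y'}(\mu)\le\mathfrak{t}_{n,p_1,y'}(\mu).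
\]
\end{itemize}
The class of $y$ is determined by a function $Q_n\to Q_n$ and a subset of $K\times Q_n\times Q_n\times V_\kappa$, a set of size at most $\chi_n$. So there are at most $2^{\chi_n}$ classes, and $2^{\chi_n}<\lambda$ because $\lambda$ is a strong limit. Hence some class is infinite. In $V$ choose for all $n$ a set $A_n=\{y_{n,i}:i<\omega\}$, injectively enumerated, inside one $\sim_n$-class, and let $A=\bigcup_nA_n$. For $p\in Q_n$ let $q_n(p)$ be the common value of $q_n(p,y)$ for $y\in A_n$.

\subsection{The reflected witness}

In Proposition~\ref{prop:model} the witness $B$ was chosen after the bound $t$. That order is not available now. To compare $R$ with the ranks of the witness we must decide the finite exceptional set in \eqref{eq:star}. As $\dot R$ does not come from a name sequence, \eqref{eq:closed} does not apply, and the deciding condition $p$ may lie anywhere in $\mathbb{P}$. The bounds depend on $p$, so the witness must be chosen before $p$ and serve all $n$ and all $p\in Q_n$. Lemma~\ref{lem:good} provides it.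

Let $X=\{(n,p,y):n<\omega,\ p\in Q_n,\ y\in A_n\}\in V$, and let $\mathfrak{F}$ be a name sequence such that $1\Vdash_{\mathbb{S}_\mu}$ ``$\mathfrak{F}(\mu)$ is a function on $X$'' and $1\Vdash_{\mathbb{S}_\mu}\mathfrak{F}(\mu)(n,p,y)=\mathfrak{t}_{n,p,y}(\mu)$ for $(n,p,y)\in X$. Fix $\mu\in K$ and work in $W_\mu$, with the descending system named by $(\mathfrak{k}(\mu),\mathfrak{r}(\mu))$. The sets $Q_n$ serve here only as index sets. Let $t_{n,p}(y)$ be the value of $\mathfrak{t}_{n,p,y}(\mu)$ for $y\in A_n$. If $t_{n,p_0}(y)\le t_{n,p_1}(y)$ for one $y\in A_n$, then some $u$ in the generic filter forces this, and by ($\beta$) the same $u$ forces the inequality for every $y'\in A_n$. So Lemma~\ref{lem:good} applies with $\theta=\lambda=\aleph_\omega$.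

By (F4), fix in $V$ a name sequence $\mathfrak{B}$ such that for all $\mu\in K$ the condition $1$ forces: $\mathfrak{B}(\mu)$ is a chain of the system, $A$ is contained in its first member, and for all $n$ and $p\in Q_n$, if the function $\mathfrak{F}(\mu)(n,p,\cdot)$ on $A_n$ is undercut by some chain, then it is undercut by $\mathfrak{B}(\mu)$. Fix also a name sequence $\mathfrak{a}$ such that $\mathfrak{a}(\mu)$ is forced to be a surjection from $\omega$ onto the largest member of $\mathfrak{B}(\mu)$, name sequences $\mathfrak{b}_i$ ($i<\omega$) with $\mathfrak{b}_i(\mu)$ forced to equal $\mathfrak{a}(\mu)(i)$, and for $y\in A$ a sequence $\mathfrak{s}_y\in\mathfrak{T}$ such that $\mathfrak{s}_y(\mu)$ is a nice name for $\mathfrak{r}(\mu)_{\mathfrak{B}(\mu)}(y)$.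

Now let $g$ be arbitrary and put $B=\mathfrak{B}[g]$. We apply Lemma~\ref{lem:transfer} to each of the statements just listed, noting that $j(A)=j''A$, $j(A_n)=j''A_n$ and $j(\langle Q_n\rangle)=\langle j(Q_n)\rangle$ by (E2). In $W_g$:
\begin{itemize}
\item[(T1)] $B\in\mathcal{C}_k(j(\lambda))$, $j''A\subseteq B_1$, and $r_B(j(y))=\mathfrak{s}_y[g]$ for $y\in A$.
\item[(T2)] The largest member of $B$ is $\{\mathfrak{a}[g](i):i<\omega\}=\{\mathfrak{b}_i[g]:i<\omega\}$, which is a subset of $Y_0$ by Lemma~\ref{lem:Y}(c). Hence $B<\mathbf{Y}$.
\item[(T3)] For $p\in Q_n$, the function $\tau_{n,p}=\mathfrak{F}[g](n,j(p),\cdot)$ on $j''A_n$ satisfies $\tau_{n,p}(j(y))=\mathfrak{t}_{n,p,y}[g]$ for $y\in A_n$. If $\tau_{n,p}$ is undercut by some chain, then it is undercut by $B$.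
\end{itemize}
For (T3), transfer gives the last statement for all indices in $j(Q_n)$, and we use only the indices $j(p)$.

\subsection{The contradiction}

\emph{First inequality.} Take any $g_0$. In $W_{g_0}$, (T2) and \eqref{eq:star} give $R(z)<r_B(z)$ for all but finitely many $z\in B_1$. The exceptional $z\in j''A$ form a finite set, which is $j''a=j(a)$ for a finite $a\subseteq A$. The statement ``$R(z)<r_B(z)$ for all $z\in j(A)\setminus j(a)$'' has the parameters $j(A),j(a)\in M$ and the names $\dot R,\mathfrak{r}^*,\mathfrak{B}^*\in M[H]$, so it is forced by some $p\in g_0$. With (T1) and (G),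
\begin{equation}\label{eq:first}
p\Vdash\dot R(j(y))<\mathfrak{s}_y^*\qquad\text{for all }y\in A\setminus a.
\end{equation}

\emph{Second inequality.} Fix $n$ with $p\in Q_n$ and let $q=q_n(p)$, so $q\in Q_n$ and $q\le p$. By \eqref{eq:bound} and ($\alpha$), $q\Vdash\dot R(j(y))<\mathfrak{t}^*_{n,p,y}$ for every $y\in A_n$. Let $g\ni q$. Then $j''A_n\subseteq Y_0\subseteq Y_1$ and $R<\tau_{n,p}$ everywhere on $j''A_n$, so $\mathbf{Y}$ undercuts $\tau_{n,p}$ in $W_g$. By (T3), so does $B$:
\begin{equation}\label{eq:second}
r_B(j(y_{n,i}))<\tau_{n,p}(j(y_{n,i}))\qquad\text{for all but finitely many }i.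
\end{equation}

\emph{Deciding the exceptions inside $Q_n$.} Lemma~\ref{lem:min} speaks only of conditions in $Q_n$, so the exceptions in \eqref{eq:second} must be decided in $Q_n$. This is possible because both sides of \eqref{eq:second} come from name sequences. Let $\mathfrak{e}(\mu)$ be a nice name for the least $m<\omega$ such that $\mathfrak{r}(\mu)_{\mathfrak{B}(\mu)}(y_{n,i})<\mathfrak{F}(\mu)(n,p,y_{n,i})$ for all $i\ge m$, if there is such an $m$, and for $\omega$ otherwise. Then $\mathfrak{e}\in\mathfrak{T}$ because $\omega\le\Omega$. By Lemma~\ref{lem:transfer} and $j(\langle y_{n,i}\rangle_i)=\langle j(y_{n,i})\rangle_i$, the ordinal $\mathfrak{e}[g]$ is the least $m<\omega$ such that the inequality in \eqref{eq:second} holds for all $i\ge m$, if there is one, and $\omega$ otherwise. Since \eqref{eq:second} holds for every $g\ni q$, (G) gives $q\Vdash\mathfrak{e}^*<\omega$. By \eqref{eq:closed} there is $q'\le q$ in $Q_n\cap D_{\mathfrak{e}}$, say $q'\Vdash\mathfrak{e}^*=m$ with $m<\omega$.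

Choose $i\ge m$ with $y=y_{n,i}\notin a$. For every $g\ni q'$ we have $\mathfrak{s}_y[g]=r_B(j(y))<\tau_{n,p}(j(y))=\mathfrak{t}_{n,p,y}[g]$ by (T1) and (T3). Since $q'\le q\le p$, \eqref{eq:first} and (G) yield
\[
q'\Vdash\dot R(j(y))<\mathfrak{s}_y^*<\mathfrak{t}_{n,p,y}^*,\qquad q'\in Q_n,\quad q'\le q=q_n(p,y),\quad\mathfrak{s}_y\in\mathfrak{T}.
\]
This contradicts Lemma~\ref{lem:min} and proves Proposition~\ref{prop:main}.

\begin{remark}
By (K1), Lemma~\ref{lem:rank} and \eqref{eq:cards}, every $W_\mu$ has a descending system on $\lambda_m=\aleph_{m+2}^{W_\mu}$, so the argument must break down for $\lambda_m$ in place of $\lambda$. It does so at the choice of the sets $A_n$: only the $\lambda_m$ points $y<\lambda_m$ are then available, while the bound $2^{\chi_n}$ on the number of classes exceeds $\lambda_m$ for large $n$.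
\end{remark}

\section{Forcing the hypothesis (H)}\label{sec:H}

A poset is \emph{$\kappa$-directed closed} if every set of fewer than $\kappa$ conditions in which any two members have a common extension in the set has a lower bound.

\begin{proposition}\label{prop:H}
If $\kappa$ is supercompact, then \textup{(H)} holds for $\kappa$ in a generic extension.
\end{proposition}

\begin{proof}
By Laver's theorem \cite{laver} we may assume, after a preliminary forcing, that $\kappa$ is supercompact and remains so after any $\kappa$-directed closed forcing. It remains to make $\kappa^{+\omega}$ a strong limit by such a forcing. Let $\delta_0=\kappa$, $\sigma_n=2^{\delta_n}$ and $\delta_{n+1}=\sigma_n^+$, all computed in $V$, and force with the full support product $\prod_{n<\omega}\mathrm{Col}(\delta_n,\sigma_n)$. Each $\delta_n$ is regular and at least $\kappa$, so the coordinatewise union of a directed set of fewer than $\kappa$ conditions is a condition. Thus the product is $\kappa$-directed closed, and $\kappa$ stays supercompact.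

For each $n$ the product splits into the head with indices $\le n$ and the tail with indices $>n$, and by (F3) we may force with the tail first. The tail is ${<}\delta_{n+1}$-closed. The factor $\mathrm{Col}(\delta_l,\sigma_l)$ has size at most $\sigma_l^{\delta_l}=\sigma_l$, so the head has size at most $\sigma_n<\delta_{n+1}$.

\emph{Cardinals.} By (F1) the tail preserves the regular cardinal $\delta_{n+1}$, and then the head preserves it by (F2). The cardinal $\delta_0=\kappa$ is preserved as well. Since $\sigma_n$ is collapsed to $\delta_n$, we get $\delta_{n+1}=\delta_n^+$ in the extension, so $\delta_n=\kappa^{+n}$ and $\lambda=\kappa^{+\omega}=\sup_n\delta_n$ there.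

\emph{Powers.} A subset of $\delta_n$ in the final model has, in the extension by the tail, a name for the head that is determined by a set of pairs $(\xi,u)$ with $\xi<\delta_n$ and $u$ in the head. Through a bijection in $V$ this set is coded by a subset of $\sigma_n$, and such a subset lies in $V$ by (F1), as $\sigma_n<\delta_{n+1}$. So in the final model
\[
2^{\delta_n}\le|(2^{\sigma_n})^V|\le|(2^{\delta_{n+1}})^V|=|\sigma_{n+1}|<\delta_{n+2}<\lambda.
\]
Every cardinal below $\lambda$ is at most some $\delta_n$, so $\lambda$ is a strong limit.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:indep}]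
From a model with a supercompact cardinal, Proposition~\ref{prop:H} and Theorem~\ref{thm:A} give a model of ZFC in which TWO has no winning $2$-tactic on $\aleph_\omega$. By (K2) there is also a model of ZFC in which TWO has one.
\end{proof}

\section{Adding a winning $2$-tactic by c.c.c.\ forcing}\label{sec:ccc}

We prove Theorem~\ref{thm:B}(b) by adding the coherent injections of Lemma~\ref{lem:coherent}. A c.c.c.\ extension has new countable sets, but by (F2) each is covered by an old one, so it suffices to enumerate the old sets. A condition is a finite approximation to finitely many enumerations, together with the promise that these enumerations agree at all points added later.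

Let $\mathcal{A}$ be the set, in $V$, of countably infinite subsets of $\theta$. Let $\mathbb{E}$ consist of the triples $p=(\mathcal{F}_p,s_p,f_p)$, where $\mathcal{F}_p\subseteq\mathcal{A}$ and $s_p\subseteq\theta$ are finite and
\[
f_p:\{(A,x):A\in\mathcal{F}_p,\ x\in A\cap s_p\}\to\omega
\]
is such that each $f_p(A,\cdot)$ is injective. Let $n_p$ be the least number above all values of $f_p$. Put $q\le p$ if $\mathcal{F}_q\supseteq\mathcal{F}_p$, $s_q\supseteq s_p$, $f_q\supseteq f_p$, and
\begin{equation}\label{eq:promise}
f_q(A,x)=f_q(B,x)\quad\text{for all }x\in s_q\setminus s_p\text{ and }A,B\in\mathcal{F}_p\text{ with }x\in A\cap B.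
\end{equation}
This relation is transitive. Let $w\le q\le p$, $x\in s_w\setminus s_p$, and $A,B\in\mathcal{F}_p$ with $x\in A\cap B$. If $x\in s_q$, then $f_w(A,x)=f_q(A,x)=f_q(B,x)=f_w(B,x)$ by $q\le p$. If $x\notin s_q$, use $w\le q$ and $A,B\in\mathcal{F}_q$.

\begin{lemma}\label{lem:ccc}
$\mathbb{E}$ is c.c.c.
\end{lemma}

\begin{proof}
Recall the $\Delta$-system lemma: for every family of finite sets indexed by an uncountable set there are an uncountable set of indices and a set, the root, that equals the intersection of the members at any two distinct chosen indices. Given uncountably many conditions, thin out so that the $\mathcal{F}_p$ form a $\Delta$-system with root $\mathcal{R}$, the $s_p$ form a $\Delta$-system with root $s$, all $n_p$ equal one $n$, and all $f_p$ agree on the finitely many pairs in $\mathcal{R}\times s$ at which they are defined. The set $\bigcup\mathcal{R}$ is countable and the sets $s_p\setminus s$ are pairwise disjoint, so after discarding countably many conditions,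
\begin{equation}\label{eq:root}
(s_p\setminus s)\cap\textstyle\bigcup\mathcal{R}=\emptyset\quad\text{for all remaining }p.
\end{equation}
Let $p\ne q$ be two remaining conditions. Let $\mathcal{F}_w=\mathcal{F}_p\cup\mathcal{F}_q$, $s_w=s_p\cup s_q$, and fix an injection $h:s_w\setminus s\to\omega$. The functions $f_p$ and $f_q$ agree on their common domain, which is contained in $\mathcal{R}\times s$. A pair $(A,x)$ with $A\in\mathcal{F}_p$ and $x\in A\cap s_w$ is either in the domain of $f_p$ or has $x\in s_q\setminus s$. In the latter case $A\notin\mathcal{R}$ by \eqref{eq:root}, so $A\notin\mathcal{F}_q$ and the pair is in neither domain. The same holds with $p$ and $q$ exchanged. Let $f_w$ extend $f_p\cup f_q$ by the value $n+h(x)$ at each new pair $(A,x)$.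

For $A\in\mathcal{F}_p$, the function $f_w(A,\cdot)$ consists of the injection $f_p(A,\cdot)$ with values below $n$ and the injection $x\mapsto n+h(x)$ on $A\cap(s_q\setminus s)$ with values at least $n$; so it is injective. Exchanging $p$ and $q$ covers $A\in\mathcal{F}_q$, so $w\in\mathbb{E}$. If $x\in s_w\setminus s_p=s_q\setminus s$ lies in $A\cap B$ with $A,B\in\mathcal{F}_p$, both values are $n+h(x)$. So $w\le p$, and $w\le q$ by symmetry. Without \eqref{eq:root} a point $x\in s_q\setminus s$ could lie in two members of $\mathcal{R}$ with different $f_q$-values, violating the promise of $p$.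
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]
Two families of sets are dense in $\mathbb{E}$. Any $A\in\mathcal{A}\setminus\mathcal{F}_p$ can be added to $\mathcal{F}_p$ with arbitrary injective values on $A\cap s_p$; \eqref{eq:promise} is vacuous since no point is added. Any $x\in\theta\setminus s_p$ can be added to $s_p$ with the value $n_p$ for all $A\in\mathcal{F}_p$ containing $x$; this keeps injectivity and satisfies \eqref{eq:promise}.

Let $G$ be $\mathbb{E}$-generic and $f_A(x)=f_p(A,x)$ for any $p\in G$ with $A\in\mathcal{F}_p$, $x\in A\cap s_p$. By density and the directedness of $G$, each $f_A$ is a well-defined injection $A\to\omega$. Given $A,B\in\mathcal{A}$, take $p\in G$ with $A,B\in\mathcal{F}_p$. For $x\in(A\cap B)\setminus s_p$ there is $q\le p$ in $G$ with $x\in s_q$, and \eqref{eq:promise} gives $f_A(x)=f_B(x)$. So $f_A=^*f_B$. In $V[G]$, by Lemma~\ref{lem:ccc} and (F2), $\theta$ is a cardinal and every countable $C\subseteq\theta$ is contained in some $A\in\mathcal{A}$; choose one and let $e_C=f_A\restriction C$. The $e_C$ satisfy the hypothesis of Lemma~\ref{lem:coherent}, so TWO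 has a winning $2$-tactic on $\theta$ in $V[G]$. For the last sentence of the theorem, apply this over $W$ with $\theta=\aleph_\omega^W$, which remains $\aleph_\omega$ because c.c.c.\ forcing preserves all cardinals.
\end{proof}

\begin{thebibliography}{9}

\bibitem{games}
\emph{Games That Involve Set Theory Or Topology},
\texttt{http://www.math.ac.vn/\allowbreak publications/\allowbreak vjm/\allowbreak VJM\_23/\allowbreak No.\%202/\allowbreak M.\%20Scheepers.PDF}

\bibitem{laver}
Laver, Israel J. Math. 29 (1978).

\end{thebibliography}
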